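# Stable matchings with ties on one side: why $1+1/e$ cannot be improved under the Unique Games Conjecture

## Strict lists: all stable matchings have the same size

There is a set $U$ of men and a set $W$ of women. Each person ranks some members of the opposite sex, the *acceptable* partners, in a preference list. Acceptability is mutual. A *matching* $M$ is a set of acceptable man-woman pairs in which each person appears at most once. An acceptable pair $(m,w)\notin M$ *blocks* $M$ if

1. $m$ is unmatched in $M$ or strictly prefers $w$ to his partner in $M$, and
2. $w$ is unmatched in $M$ or strictly prefers $m$ to her partner in $M$.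

A matching with no blocking pair is *stable*. How large can a stable matching be? We start with lists that are strictly ordered.

**Proposition 1.** If all lists are strict, then all stable matchings match the same men. In particular they all have the same size.

**Proof.** Let $M,M'$ be stable, and suppose that a man $m_1$ is matched in $M$ but not in $M'$. We follow the two matchings alternately from $m_1$ and show that the walk never ends.

Let $w_i$ be the $M$-partner of $m_i$, and let $m_{i+1}$ be the $M'$-partner of $w_i$. We claim inductively that these people exist and that $m_i$ strictly prefers $w_i$ to his situation in $M'$. For $i=1$ this holds because $m_1$ is unmatched in $M'$. Suppose it holds for $i$. Then $(m_i,w_i)\notin M'$, and this pair does not block $M'$. So $w_i$ is matched in $M'$, to some $m_{i+1}\ne m_i$, and does not strictly prefer $m_i$ to $m_{i+1}$. Her list is strict, so *she strictly prefers $m_{i+1}$ to $m_i$*. Now $(m_{i+1},w_i)\notin M$ does not block $M$. So $m_{i+1}$ is matched in $M$, to some $w_{i+1}\neq w_i$, and by strictness he prefers $w_{i+1}$ to his $M'$-partner $w_i$. This is the claim for $i+1$.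

The men $m_1,m_2,\dots$ are distinct. Otherwise take $i<j$ with $m_i=m_j$ and $j$ minimal. If $i=1$, then $m_1$ has the $M'$-partner $w_{j-1}$, but he is unmatched in $M'$. If $i>1$, then comparing $M'$-partners gives $w_{i-1}=w_{j-1}$, and comparing $M$-partners gives $m_{i-1}=m_{j-1}$, against minimality. There are finitely many men, so this is a contradiction. Hence every man matched in $M$ is matched in $M'$, and by symmetry conversely. $\square$

The Gale–Shapley algorithm finds some stable matching in polynomial time, so for strict lists a maximum size stable matching is found exactly. What changes when women may be indifferent?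

## One tie, two sizes

Now lists may contain *ties*, sets of people between whom the owner of the list is indifferent. This is SMTI, Stable Marriage with Ties and Incomplete lists. The definition of a blocking pair is unchanged, and the word "strictly" in it now matters. With ties in the women's lists only, the proof of Proposition 1 breaks at exactly one place, the italic sentence: $w_i$ may be indifferent between $m_i$ and $m_{i+1}$, and then $m_{i+1}$ may be unmatched in $M$.

Here is the smallest example. Let $m_1$ rank $w>w'$, let $m_2$ accept only $w$, let $w$ have the tie $(m_1\,m_2)$, and let $w'$ accept only $m_1$. The matching $\{(m_1,w)\}$ is stable: $m_2$ would like $w$, but she does not strictly prefer him. The matching $\{(m_2,w),(m_1,w')\}$ is stable too: $m_1$ would prefer $w$, but she is indifferent. The sizes are $1$ and $2$.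

MAX SMTI asks for a maximum size stable matching; it is NP-hard. An algorithm has *performance guarantee* $r\ge1$ if it runs in polynomial time and on every instance outputs a stable $M$ with $|M_{opt}|\le r|M|$, where $M_{opt}$ is a maximum size stable matching. Guarantee $2$ is easy: two unmatched people who accept each other would block, so every stable matching is a maximal matching and has at least half the size of any other matching.

**1S-MAX SMTI** is the restriction in which ties occur on one side only. We let men's lists be strict and allow ties only in women's lists. The following may be quoted. Bauckholt et al. improved the upper bound from $22/15$ to $13/9$. Lam and Plaxton then obtained the guarantees $\ln4\approx1.3863$ and later $1+1/e\approx1.3679$. From below, the problem is NP-hard to approximate within $21/19-\varepsilon$ and, assuming the Unique Games Conjecture (UGC), within $5/4-\varepsilon$, for every $\varepsilon>0$; both lower bounds hold even if each woman's list is strictly ordered or is a tie of length 2. The list "Selected Open Problems In Matching Under Preferences" asks whether $1+1/e$ can be reduced to $5/4$. The answer is no, under the UGC and P $\ne$ NP.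

**Theorem 2.** Assume the UGC. For every integer $L\ge2$ and every $\varepsilon>0$ it is NP-hard to approximate 1S-MAX SMTI within $1+(1-\frac1L)^L-\varepsilon$. This holds even if every woman's list contains at most one tie, and that tie has length exactly $L$ and is at the head of her list.

**Corollary 3.** Assuming the UGC and P $\neq$ NP, no polynomial-time algorithm for 1S-MAX SMTI has performance guarantee $5/4$, even if all ties have length $3$.

**Corollary 4.** Under the UGC it is NP-hard to approximate 1S-MAX SMTI within $1+1/e-\varepsilon$ for every $\varepsilon>0$. With the quoted algorithm of Lam and Plaxton, the optimal guarantee (assuming UGC and P $\ne$ NP) is exactly $1+1/e$.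

Nothing is claimed under P $\neq$ NP alone. For $L=2$ the constant in Theorem 2 is exactly $5/4$ (minus $\varepsilon$), so ties of length $2$ do not settle the question here; for $L=3$ it is $1+(2/3)^3=35/27\approx1.296>5/4$.

## A grid of men and its lines

We need a constant-size piece with small and large stable matchings, in which the large ones are indexed by a hidden parameter $\omega$. Fix $L\ge2$, put $\Omega=[L]^L$ and $q=|\Omega|=L^L$.

**Definition (gadget).** The *core men* are the points $z\in[L]^L$. The *core women* are the axis-parallel lines: a line of direction $r\in[L]$ is a set of $L$ points that agree outside coordinate $r$. There are $L\cdot L^{L-1}=L^L$ of them. Let $\ell_r(z)$ be the line of direction $r$ through $z$. Each core man $z$ has a private woman $q_z$ who accepts only $z$; each core woman $\ell$ has a private man $p_\ell$ who accepts only $\ell$. The lists are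

$$z:\ \ \ell_1(z)>\ell_2(z)>\dots>\ell_L(z)>[\text{cross women}]>q_z,$$
$$\ell:\ \ (\text{tie of the } L\text{ men on }\ell)>[\text{cross men}]>p_\ell .$$

Cross partners are core agents of other gadgets. They come later; for now there are none.

**By hand, $L=2$.** The men are $11,12,21,22$. The lines of direction $1$ are $*1=\{11,21\}$ and $*2=\{12,22\}$; those of direction $2$ are $1*=\{11,12\}$ and $2*=\{21,22\}$. Man $22$ has the list $*2>2*>q_{22}$. The matching
$$11\text{–}{*1},\quad 12\text{–}{1*},\quad 21\text{–}{2*},\quad 22\text{–}{*2}$$
has size $4$. It is stable, since every core woman has a partner in her head tie. The matching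
$$11\text{–}{*1},\quad 12\text{–}{*2},\quad 21\text{–}{2*},\quad 22\text{–}q_{22},\quad p_{1*}\text{–}{1*}$$
has size $5$. It is stable: the only core woman who is not in her head tie is $1*$, and her men $11$ and $12$ both have their first choice. The ratio is $5/4$. The second matching comes from the following recipe with $\omega=(1,1)$.

**Definition (the matching $M_\omega$).** Let $\omega\in\Omega$. Match man $z$ to $\ell_r(z)$ for the least $r$ with $z_r=\omega_r$. If there is no such $r$, call $z$ *bad* and match him to $q_z$. A core woman not matched to a core man is called *bad* and is matched to $p_\ell$.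

**Lemma 5.** $M_\omega$ is a matching. A line $\ell=\ell_r(z)$ is bad in $M_\omega$ if and only if $z_{r'}=\omega_{r'}$ for some $r'<r$, and then every man on $\ell$ has a partner he strictly prefers to $\ell$. Moreover $|M_\omega|=L^L+(L-1)^L$. With
$$X_z=\{\omega: z\text{ is bad in }M_\omega\},\qquad Y_\ell=\{\omega:\ell\text{ is bad in }M_\omega\}$$
we have, for all $z$ and $\ell$,
$$|X_z|+|Y_\ell|<q. \tag{1}$$

**Proof.** *Matching.* On a line of direction $r$ the coordinate $r$ takes each value once, so exactly one man on it has $z_r=\omega_r$, and only he can be matched to the line.

*Bad lines.* Let $z^*$ be that man. He is matched to $\ell$ unless $z^*_{r'}=\omega_{r'}$ for some $r'<r$. The coordinates $r'<r$ are common to all points of $\ell$, which gives the criterion. If such an $r'$ exists, every man on $\ell$ is matched to his line of some direction at most $r'<r$, which he strictly prefers to $\ell$.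

*Size.* Man $z$ is bad iff $\omega_r\ne z_r$ for all $r$, so there are $(L-1)^L$ bad men. Core men and core women are equal in number, and so are those matched to core agents, so there are $(L-1)^L$ bad women. The $L^L$ core men are all matched, and each bad woman adds one pair $(p_\ell,\ell)$.

*Inequality (1).* We have $|X_z|=(L-1)^L$. For $\ell$ of direction $r$, the complement of $Y_\ell$ consists of the $\omega$ that avoid $r-1$ prescribed values in the first $r-1$ coordinates, so $|Y_\ell|=L^L-(L-1)^{r-1}L^{L-r+1}$. Since $L-r+1\ge1$, we have $(L-1)^{L-r+1}<L^{L-r+1}$; multiply by $(L-1)^{r-1}$ to get $|X_z|<q-|Y_\ell|$. $\square$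

There is also a matching $M_*$ of all core men to all core women, of size $L^L$: the man-line incidence graph is $L$-regular bipartite, so Hall's theorem gives a perfect matching. A gadget on its own therefore has stable matchings with size ratio at least $1+(1-\frac1L)^L$.

For $L=2$: $X_{22}=\{11\}$, $Y_{1*}=\{11,12\}$, $Y_{*1}=\emptyset$, and $|X_{22}|+|Y_{1*}|=3<4$.

## Hiding $\omega$ behind a label, and what stability demands

A single gadget is not hard: any $M_\omega$ is optimal enough, and we can write one down. To make the large matchings hard to find, we take many gadgets, and let them work together only if the $\omega$'s come from one hidden labeling.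

Let $V$ be a set of variables with labels in $[R]$. For every $x\in V$ and every $h\in\Omega^R$ take a gadget $(x,h)$. A labeling $a$ suggests the matching $M_\omega$ with $\omega=h_{a(x)}$ in gadget $(x,h)$. Suppose a constraint says $a(y)=\pi(a(x))$ for a permutation $\pi$ of $[R]$. We let core man $z$ of gadget $(x,h)$ and core woman $\ell$ of gadget $(y,h')$ accept each other when
$$\text{for all } i\in[R]:\quad\text{not}\ \big(h_i\in X_z\ \text{and}\ h'_{\pi(i)}\in Y_\ell\big). \tag{2}$$
In words: no label $i$ consistent with $\pi$ makes both of them bad. If $a$ satisfies the constraint, then (2) with $i=a(x)$ says that $z$ and $\ell$ are not both bad, so they should not block. If nothing like a good labeling exists, the cross pairs should destroy all large stable matchings.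

This plan needs two tools.

*First,* a unique games instance in which a good labeling satisfies *every* constraint on most variables. Satisfying $99\%$ of the constraints is useless here, because stability tolerates no blocking pair. Indeed, suppose $\pi(a(x))\neq a(y)$. Take any $z$ and any $\ell$ of direction at least $2$. Then $X_z,Y_\ell$ are nonempty and neither is all of $\Omega$. Choose $h_{a(x)}\in X_z$, all other $h_i\notin X_z$, $h'_{a(y)}\in Y_\ell$, and all other $h'_j\notin Y_\ell$. Then (2) holds, and $z$ and $\ell$ are both bad under the suggested matchings, so they block. On a small exceptional set of variables, however, we may use $M_*$, in which no core agent is bad.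

*Second,* a way to read labels from an arbitrary stable matching. It gives us sets $A$, $B$ of vectors $h$, $h'$ such that no $h\in A$, $h'\in B$ satisfy (2), and we must find a coordinate that is important for both.

## Unique games with every constraint satisfied on a large set

**The UGC** (Khot 2002). For all $\zeta',\gamma'>0$ there is $R$ such that the following is NP-hard. Given a bipartite multigraph $(P,Q,E)$ with a permutation $\pi_e$ of $[R]$ on each edge $e=(u,v)$, $u\in P$, $v\in Q$, distinguish "some labeling $a:P\cup Q\to[R]$ satisfies $\pi_e(a(u))=a(v)$ for at least $(1-\zeta')|E|$ edges" from "every labeling satisfies at most $\gamma'|E|$ edges". Isolated vertices may be deleted.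

For example, with $R=2$ and two parallel edges between $u$ and $v$ carrying the identity and the swap, every labeling satisfies exactly one of the two edges.

**Definition.** An *instance* is a finite set $V$ with constraints $(x,y,\pi)$, where $x\ne y$ in $V$ and $\pi\in\mathrm{Sym}([R])$. A labeling $a:V\to[R]$ satisfies the constraint if $\pi(a(x))=a(y)$. A *$t$-labeling* gives each $x$ a nonempty $\Lambda(x)\subseteq[R]$ with $|\Lambda(x)|\le t$; it *weakly satisfies* the constraint if $\pi(\Lambda(x))\cap\Lambda(y)\ne\emptyset$. A constraint is *inside* $J\subseteq V$ if $x,y\in J$.

In the example above, read on $V=\{u,v\}$, no $1$-labeling weakly satisfies both constraints, but the $2$-labeling $\Lambda(u)=\Lambda(v)=\{1,2\}$ does.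

**Lemma 6** (cf. Khot–Regev, JCSS 2008). Assume the UGC. For all $\zeta,\gamma\in(0,1)$ and integers $t\ge1$ there is $R$ such that it is NP-hard to distinguish

- YES: there are a labeling and a set $X_0\subseteq V$ with $|X_0|\ge(1-\zeta)|V|$ such that all constraints inside $X_0$ are satisfied;
- NO: there are no $J\subseteq V$ with $|J|\ge\gamma|V|$ and $t$-labeling that weakly satisfies all constraints inside $J$.

*Idea.* The new variables are bundles of edges at a vertex $u\in P$, labeled by a label of $u$. A bundle all of whose edges are satisfied never causes trouble, and this gives $X_0$. How many edges per bundle? With $t$ edges the NO case fails: the lists $\Lambda(u;e_1,\dots,e_t)=\{\pi_{e_1}^{-1}(1),\dots,\pi_{e_t}^{-1}(1)\}$ make every edge see the label $1$ at its endpoint in $Q$, so everything is weakly satisfied although nothing depends on $u$. With $t+1$ edges this is impossible in general: a list of $t$ labels serves $t+1$ edges, so two edges share a label.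

**Proof.** **Step 1: constants and construction.** Put
$$t'=t(t+1),\quad \tau=\frac{\gamma}{4(t+1)^2t'},\quad \zeta''=\tfrac12\min(\zeta,\gamma),\quad \zeta'=\frac{\zeta}{2(t+1)},$$
and choose $0<\gamma'<\gamma\tau/(4t')$. Start from a UGC instance with $\zeta',\gamma'$ and no isolated vertices. Let $d_u$ be the degree of $u\in P$.

A *block* is $B=(u;e_1,\dots,e_{t+1})$ with all $e_i$ incident to $u$, repetitions allowed. Its weight is $w(B)=\frac{d_u}{|E|}d_u^{-(t+1)}$. A $w$-random block is obtained by choosing $u$ with probability $d_u/|E|$ and then $t+1$ independent uniform edges at $u$; so the weights sum to $1$, and each $e_i$ is a uniform element of $E$. Let $b$ be the number of blocks, which is polynomial, and $N_0=\lceil b/\zeta''\rceil$. Let $V$ consist of $c_B=\lceil N_0w(B)\rceil$ clones of each block $B$. Then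
$$N_0\le|V|\le N_0+b,\qquad b\le\zeta''N_0 .$$
For distinct clones of blocks $B=(u;e_\cdot)$ and $B'=(u';e'_\cdot)$ (possibly $B=B'$) and all $i,j$ such that $e_i,e'_j$ have the same endpoint in $Q$, add the constraint $\pi_{e'_j}^{-1}\circ\pi_{e_i}$ from the clone of $B$ to the clone of $B'$.

**Step 2: YES.** We turn a labeling $a$ satisfying at least $(1-\zeta')|E|$ edges into a labeling of $V$. Label each clone of a block at $u$ by $a(u)$. Let $X_0$ be the set of clones of blocks all of whose edges are satisfied. Inside $X_0$, a constraint from $e_i,e'_j$ with common endpoint $v$ holds because $\pi_{e_i}(a(u))=a(v)=\pi_{e'_j}(a(u'))$. The remaining blocks have total weight at most $(t+1)\zeta'$, by a union bound over the $t+1$ uniform edges. So they have at most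
$$(t+1)\zeta'N_0+b\le\big((t+1)\zeta'+\zeta''\big)N_0\le\zeta N_0\le\zeta|V|$$
clones.

**Step 3: NO, a list at each touched $v$.** Suppose every labeling satisfies at most $\gamma'|E|$ edges, but $J$ and $\Lambda$ contradict NO. We first pass to blocks. Let $J^b$ be the set of blocks with a clone in $J$. Then
$$\gamma N_0\le|J|\le\sum_{B\in J^b}c_B\le N_0w(J^b)+b,$$
so $w(J^b)\ge\gamma-\zeta''\ge\gamma/2$. For $B\in J^b$ fix one clone in $J$ and write $\Lambda(B)$ for its list.

Call $v\in Q$ *touched* if it is the endpoint of an edge of some block of $J^b$; fix one such block $B_v$. Let $S_v$ be the union of $\pi_e(\Lambda(B_v))$ over the edges $e$ of $B_v$ with endpoint $v$. Then $1\le|S_v|\le(t+1)t=t'$. Moreover,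
$$\pi_{e_i}(\Lambda(B))\cap S_v\ne\emptyset\quad\text{for every }B\in J^b\text{ and every }e_i\text{ in }B\text{ with endpoint }v. \tag{3}$$
If $B=B_v$, this is trivial. Otherwise the chosen clones of $B$ and $B_v$ are distinct members of $J$, and there is a constraint between them coming from $e_i$ and an edge $e$ of $B_v$ with endpoint $v$. It is weakly satisfied, so $\pi_{e_i}(\Lambda(B))$ meets $\pi_e(\Lambda(B_v))\subseteq S_v$.

**Step 4: NO, a label at many $u$.** For $u\in P$ let $p_u$ be the fraction of $(t+1)$-tuples of edges at $u$ whose block lies in $J^b$. Then $\sum_u\frac{d_u}{|E|}p_u=w(J^b)\ge\gamma/2$. The vertices with $p_u<\gamma/4$ contribute at most $\gamma/4$, so those with $p_u\ge\gamma/4$ have total weight $\sum d_u/|E|\ge\gamma/4$.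

For $a\in[R]$ let $N_a(u)$ be the fraction of edges $e=(u,v)$ at $u$ with $v$ touched and $\pi_e(a)\in S_v$. Each edge counts for at most $t'$ labels $a$, so $\sum_aN_a(u)\le t'$. In a block of $J^b$ at $u$, by (3) each of the $t+1$ edges $e_i$ has some $a\in\Lambda(B)$ with $\pi_{e_i}(a)\in S_v$, where $v$ is its endpoint. As $|\Lambda(B)|\le t$, two indices $i<j$ share the same $a$. The entries of a uniform tuple are independent, so for fixed $i<j$ and $a$ the probability that both $e_i$ and $e_j$ are counted by $N_a(u)$ is $N_a(u)^2$. By a union bound,
$$p_u\le\binom{t+1}2\sum_aN_a(u)^2\le\binom{t+1}2\,t'\max_aN_a(u).$$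
So if $p_u\ge\gamma/4$, some $a$ has $N_a(u)\ge\gamma/\big(4\binom{t+1}{2}t'\big)\ge\tau$.

**Step 5: NO, the contradiction.** Label each $u$ with $p_u\ge\gamma/4$ by such an $a$, each touched $v$ by a uniformly random element of $S_v$, and everything else arbitrarily. An edge counted by $N_a(u)$ is satisfied with probability at least $1/t'$. The expected fraction of satisfied edges is at least $\frac\gamma4\cdot\frac\tau{t'}>\gamma'$, so some labeling satisfies more than $\gamma'|E|$ edges, a contradiction. $\square$

## Two forbidden sets and a random walk that avoids them

The second tool reads labels from functions on $\Omega^R$. We recall it with its vocabulary.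

A *symmetric Markov operator* on a finite set $\Omega$ is a symmetric matrix $T$ with nonnegative entries and row sums $1$, acting by $(Tf)(\omega)=\sum_{\omega'}T(\omega,\omega')f(\omega')$. We write $r(T)<1$ if the eigenvalue $1$ is simple and all other eigenvalues have absolute value less than $1$. The operator $T^{\otimes n}$ on $\Omega^n$ has entries $\prod_iT(h_i,h'_i)$. Expectations and inner products $\langle f,g\rangle=\mathbb E[fg]$ are with respect to the uniform measure.

Every $f:\Omega^n\to\mathbb R$ has a unique orthogonal *Efron–Stein decomposition* $f=\sum_{S\subseteq[n]}f_S$, where $f_S$ depends only on the coordinates in $S$ and averages to $0$ over each coordinate in $S$. The *low-degree influence* of coordinate $i$ is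
$$I_i^{\le k}(f)=\sum_{S\ni i,\ |S|\le k}\|f_S\|_2^2 .$$
For example, if $f(h)=1$ when $h_1\in X$ and $f(h)=0$ otherwise, then $f_\emptyset=|X|/q$, $f_{\{1\}}=f-|X|/q$, and all other parts vanish. So coordinate $1$ has influence $\frac{|X|}{q}(1-\frac{|X|}{q})$ for every $k\ge1$, and all other influences are $0$.

For $f:\Omega^n\to[0,1]$,
$$\sum_iI_i^{\le k}(f)=\sum_{|S|\le k}|S|\,\|f_S\|_2^2\le k\|f\|_2^2\le k, \tag{4}$$
so at most $k/\delta$ coordinates have $I_i^{\le k}(f)\ge\delta$.

**Theorem DMR** (Dinur, Mossel, Regev, "Conditional hardness for approximate coloring", SIAM J. Comput. 39 (2009)). Let $T$ be a symmetric Markov operator on a $q$-element set $\Omega$ with $r(T)<1$. For every $\epsilon>0$ there are $\delta>0$, $k\in\mathbb N$ such that for all $n$ and all $f,g:\Omega^n\to[0,1]$: if $\mathbb Ef>\epsilon$, $\mathbb Eg>\epsilon$ and $\langle f,T^{\otimes n}g\rangle=0$, then some $i\in[n]$ satisfies $I_i^{\le k}(f)\ge\delta$ and $I_i^{\le k}(g)\ge\delta$.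

Since $I_i^{\le k}$ is nondecreasing in $k$, the theorem stays true when $\delta$ is decreased and $k$ increased. An example of the hypothesis: if $T(\omega,\omega')=0$ whenever $\omega\in X$ and $\omega'\in Y$, then $f=1_{\{h_1\in X\}}$ and $g=1_{\{h_1\in Y\}}$ satisfy $\langle f,T^{\otimes n}g\rangle=0$. These are the sets of bad men and bad women suggested by the label $1$.

To use the theorem with condition (2) we need a walk that never goes from $X_z$ to $Y_\ell$. This is where (1) enters.

**Lemma 7.** For all $z,\ell$ there is a symmetric Markov operator $T_{z,\ell}$ on $\Omega$ with $r(T_{z,\ell})<1$ such that $T_{z,\ell}(\omega,\omega')=0$ whenever $\omega\in X_z$ and $\omega'\in Y_\ell$.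

**Proof.** Let $X=X_z$, $Y=Y_\ell$, $Z=\Omega\setminus(X\cup Y)$. Call $\{\omega,\omega'\}$ (possibly $\omega=\omega'$) *allowed* if neither $(\omega,\omega')$ nor $(\omega',\omega)$ is in $X\times Y$. Elements of $Z$ are allowed with everything, and every element outside $X\cap Y$ is allowed with itself. The elements of $X\cap Y$ are the difficult ones: they are allowed only with elements of $Z$.

**Step 1: enough room in $Z$.** By (1), $|X\cap Y|+|X\cup Y|=|X|+|Y|<q$, so $|X\cap Y|<|Z|$. Fix an injection $\iota:X\cap Y\to Z$ and an element $z_0\in Z\setminus\iota(X\cap Y)$.

**Step 2: the walk.** We define $T$ as an average of involutions that move only along allowed pairs.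

- $\sigma_0$ swaps $a\leftrightarrow\iota(a)$ for each $a\in X\cap Y$ and fixes the rest.
- For $a\in X\cap Y$, $\sigma_a$ is as $\sigma_0$, except that it swaps $a\leftrightarrow z_0$ and fixes $\iota(a)$.
- For $\omega\notin(X\cap Y)\cup\iota(X\cap Y)\cup\{z_0\}$, $\sigma_\omega$ is as $\sigma_0$, except that it swaps $\omega\leftrightarrow z_0$.

Each swap involves an element of $Z$, and no element of $X\cap Y$ is ever fixed. So only allowed pairs are used. Let $T$ be the average of the permutation matrices. Permutation matrices of involutions are symmetric, so $T$ is a symmetric Markov operator supported on allowed pairs. In particular it vanishes on $X\times Y$.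

**Step 3: the spectrum.** Draw the graph of pairs with $T(\omega,\omega')>0$. It is connected: every element outside $\iota(X\cap Y)$ other than $z_0$ is joined to $z_0$ by $\sigma_a$ or $\sigma_\omega$, and $\iota(a)$ is joined to $a$ by $\sigma_0$. There is a loop at $z_0$, since $\sigma_0$ fixes $z_0$. By symmetry and row sums $1$,
$$\sum_{\omega,\omega'}T(\omega,\omega')\big(f(\omega)\mp f(\omega')\big)^2=2\sum_\omega f(\omega)^2\mp2\sum_{\omega,\omega'}T(\omega,\omega')f(\omega)f(\omega')\ \ge0 .$$
So all eigenvalues lie in $[-1,1]$. If $Tf=f$, the sum with the upper sign is $0$; so $f$ is constant along edges, hence constant, and the eigenvalue $1$ is simple. If $Tf=-f$, the sum with the lower sign is $0$; so $f(\omega')=-f(\omega)$ along edges, the loop gives $f(z_0)=0$, and connectivity gives $f=0$. Hence $r(T)<1$. $\square$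

**Example.** Let $L=2$, $z=22$, $\ell=1*$. Then $X=\{11\}$, $Y=\{11,12\}$, $X\cap Y=\{11\}$, $Z=\{21,22\}$. Take $\iota(11)=21$, $z_0=22$. The involutions are $\sigma_0=(11\ 21)$, $\sigma_{11}=(11\ 22)$, $\sigma_{12}=(11\ 21)(12\ 22)$. Row $11$ of $T$ has $\frac23$ at $21$ and $\frac13$ at $22$, and it is $0$ at $11$ and $12$, as required.

**Remark.** If $|X\cap Y|>|Z|$, no such operator exists: rows indexed by $X\cap Y$ would have their whole mass, $|X\cap Y|$ in total, in the columns of $Z$, whose total mass is only $|Z|$.

## One group of cross pairs leaves half the men bad

Now try the plan with arbitrary strict orders among cross partners. Let $M$ be a stable matching in the NO case. It is easy to see, and will be proved below, that each core agent is matched to a core agent of its own gadget ("local"), to a core agent across, or to its private partner ("bad"), and that $|M|$ is the number of core men plus the number of bad women. So we want few bad women.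

A bad man and a bad woman who accept each other block. With Theorem DMR one gets (this is the case $m=1$ of Claim 9 below): for all but a $\gamma$ fraction of variables $x$, the gadgets of $x$ do not have both a $\kappa$ fraction of bad men and a $\kappa$ fraction of bad women. Is this enough? Consider this bookkeeping profile:

- for half of the variables (type $\alpha$), all core men are bad and all core women are matched across;
- for the other half (type $\beta$), all core women are bad and all core men are matched across.

The cross-matched men and women agree in number, and no variable has both bad men and bad women. I do not claim that a stable matching with this profile exists; the point is that the argument does not exclude it. It has half of the women bad, while the YES case provides only a fraction $(1-\frac1L)^L<1/e<\frac12$ of bad women. So the gap is lost. The argument stops exactly here: a surplus of bad men at one variable can be paid for by cross matches to another.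

To exclude the profile, cross-matched agents must be able to take part in blocking pairs too. So split the cross pairs into groups $1,\dots,m$ and let the lists depend on the group.

*Same order on both sides does not help.* If both sides rank group $1$ best, a pair of group $f$ is sure to block when both members are bad or cross-matched in groups larger than $f$. Put all cross matches of the profile in group $1$. For every $f$, type $\alpha$ has no women who are bad or in groups larger than $f$, and type $\beta$ has no such men. The profile survives for every $m$.

*Opposite orders do help.* Let men rank group $1$ best and women rank group $m$ best. Then a pair of group $f$ is sure to block if the man is bad or in a group larger than $f$ and the woman is bad or in a group smaller than $f$. At type $\alpha$ all men are bad, so the pairs of group $m$ force almost all women there into group $m$. At type $\beta$ all women are bad, so the pairs of group $1$ force almost all men there into group $1$. But a cross match has one group, and the cross matches join women of type $\alpha$ to men of type $\beta$. For $m\ge2$ the profile is impossible. The general count below shows that bad men, as a fraction, are at most about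 as many as the cross matches of *each* of the $m$ groups, hence about $1/m$ at most.

For this, pairs of every group must be present between any two substantial families of agents. We get this by making $N$ copies of each gadget and coloring pairs of copies.

## The instance with $m$ groups in opposite orders

**Parameters.** They are constants, chosen in this order: $L$; $m\in\mathbb N$, $m\ge1$; $\kappa\in(0,1)$; $\theta=\kappa/2$.

Next choose $N$ and a coloring $c:[N]\times[N]\to[m]$ such that for all $A,B\subseteq[N]$ with $|A|,|B|\ge\theta N$ every color occurs on $A\times B$. For large $N$ a uniformly random coloring works with positive probability: there are at most $4^N$ pairs $(A,B)$ and $m$ colors, and a given color misses a given $A\times B$ with probability $(1-\frac1m)^{|A||B|}\le e^{-\theta^2N^2/m}$. So the failure probability is at most $m4^Ne^{-\theta^2N^2/m}<1$ for large $N$. As $N$ is a constant, $c$ is found by brute force.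

Let $\delta$ be the minimum and $k\ge1$ the maximum of the constants that Theorem DMR gives for $\epsilon=\kappa/3$ over the finitely many operators $T_{z,\ell}$. Put $t=2L^LN\lceil k/\delta\rceil$. Finally choose $\gamma,\zeta\in(0,1)$, and take $R$ from Lemma 6.

**Agents.** Given an instance of Lemma 6 on $V$, create for each $x\in V$, $h\in\Omega^R$, $s\in[N]$ a copy $(x,h,s)$ of the gadget. The copies with fixed $x$ form *cluster* $x$.

**Cross pairs.** Core man $(x,h,s,z)$ and core woman $(y,h',s',\ell)$ with $x\ne y$ are acceptable to each other iff there is a constraint between $x$ and $y$, oriented as $\pi$ from $x$ to $y$, for which (2) holds. Each constraint is used in both orientations, with $\pi$ and with $\pi^{-1}$. The *group* of the pair is $c(s,s')\in[m]$.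

- Men rank cross women by *increasing* group (group $1$ best), in an arbitrary strict order inside a group.
- Women rank cross men by *decreasing* group (group $m$ best), in an arbitrary strict order inside a group.

The rest of the lists is as in the gadget. All men's lists are strict; the only ties are the head ties, of length $L$, of the core women. The construction is polynomial, since $q^R$ and $N$ are constants. Let $C=|V|q^RNL^L$ be the number of core men, which is also the number of core women.

## A good labeling gives a large stable matching

**Proposition 8.** In the YES case
$$|M_{opt}|\ge C\big(1+(1-\zeta)(1-\tfrac1L)^L\big). \tag{5}$$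

**Proof.** Let $a$, $X_0$ be as in YES. In gadget $(x,h,s)$ use $M_\omega$ with $\omega=h_{a(x)}$ if $x\in X_0$, and $M_*$ if $x\notin X_0$. We check each kind of acceptable pair for blocking.

*Private pairs.* All core agents are matched, and a private partner is last in the list of its core agent. So no pair with a private agent blocks.

*Local pairs $(z,\ell)$, that is, $z\in\ell$ in one gadget.* If $\ell$ is matched to a core man of her gadget, her partner is in her head tie, so she strictly prefers nobody to him. Otherwise she is bad in some $M_\omega$, and by Lemma 5 man $z$ strictly prefers his partner to $\ell$.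

*Cross pairs.* A core agent matched to a core agent of its own gadget prefers that partner to all cross partners. So in a blocking cross pair both members are bad. No core agent is bad in $M_*$, hence $x,y\in X_0$, and $h_{a(x)}\in X_z$, $h'_{a(y)}\in Y_\ell$. Let $\pi$ be the constraint that made the pair acceptable. It is inside $X_0$ and so satisfied: $a(y)=\pi(a(x))$. This contradicts (2) with $i=a(x)$.

So the matching is stable. Every gadget with $x\in X_0$ contributes $L^L+(L-1)^L$ pairs and every other gadget contributes $L^L$. Since $(L-1)^L=L^L(1-\frac1L)^L$ and $|X_0|\ge(1-\zeta)|V|$, (5) follows. $\square$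

## Without a good labeling, few agents are bad

Let $M$ be any stable matching in the NO case. We bound $|M|$.

**Step 1: $|M|$ counts bad women.** An unmatched core man $z$ would block with $q_z$, who accepts only him and so would be unmatched as well. In the same way an unmatched core woman $\ell$ would block with $p_\ell$. So every core agent is matched: *locally* (to a core agent of the same gadget), *across* (in some group), or to its private partner; in the last case call it *bad*. Every pair of $M$ contains a core man or is a pair $(p_\ell,\ell)$, and core men and core women matched to core agents are equal in number. Therefore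
$$|M|=C+\#\{\text{bad women}\},\qquad\#\{\text{bad women}\}=\#\{\text{bad men}\}. \tag{6}$$

**Step 2: levels.** We encode who would accept a pair of group $f$ by one number per agent. A core man has level $0$ if local, $g$ if cross-matched in group $g$, and $m+1$ if bad. A core woman has level $m+1$ if local, $g$ if cross-matched in group $g$, and $0$ if bad. Then:

$$\begin{gathered}\text{a cross-acceptable pair of group } f \text{ whose man has level} >f\\ \text{and whose woman has level} <f \text{ blocks } M.\end{gathered}\tag{7}$$

Indeed, such a man is bad or cross-matched in a group $g>f$, so he strictly prefers the woman to his partner. Such a woman is bad or cross-matched in a group $g<f$, so she strictly prefers the man. The pair is not in $M$, since otherwise both levels would be $f$.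

For a cluster $x$ let $o_g(x)$ be the fraction of its core men of level $g$ and $i_g(x)$ the fraction of its core women of level $g$. Write $o_{\ge j}=\sum_{g\ge j}o_g$, $i_{\le j}=\sum_{g\le j}i_g$, $i_{[f,m]}=\sum_{g=f}^mi_g$. For $f\in[m]$ call $x$ *$f$-conflicted* if
$$o_{\ge f+1}(x)\ge\kappa\quad\text{and}\quad i_{\le f-1}(x)\ge\kappa ,$$
and let $J_f$ be the set of $f$-conflicted $x$. For instance, if at $x$ all core men are bad and all core women are cross-matched in group $1$, then $x$ is $f$-conflicted exactly for $2\le f\le m$.

**Step 3: few clusters are conflicted.** Here we read labels from $M$ and use the NO property.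

**Claim 9.** In the NO case $|J_f|<\gamma|V|$ for every $f\in[m]$.

**Proof.** Fix $f$ and let
$$A_{x,z,s}=\{h\in\Omega^R:(x,h,s,z)\text{ has level}\ge f+1\},\qquad B_{x,\ell,s}=\{h\in\Omega^R:(x,h,s,\ell)\text{ has level}\le f-1\}.$$
Let $\Lambda(x)$ be the set of all $i\in[R]$ such that the indicator function of some $A_{x,z,s}$ or of some $B_{x,\ell,s}$ has $I_i^{\le k}\ge\delta$; if this set is empty, insert an arbitrary label. There are $2L^LN$ such indicators for each $x$, and by (4) each contributes at most $k/\delta$ labels, so $|\Lambda(x)|\le t$. We show that $\Lambda$ weakly satisfies all constraints inside $J_f$. By NO this gives $|J_f|<\gamma|V|$.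

*Dense sets whose pairs have group $f$.* Let $(x,y,\pi)$ be a constraint with $x,y\in J_f$. The average over $(z,s)$ of the density of $A_{x,z,s}$ is $o_{\ge f+1}(x)\ge\kappa$. So for some $z$ the average over $s$ is at least $\kappa$. Let $S$ be the set of $s$ for which $A_{x,z,s}$ has density at least $\kappa/2$. Then $\kappa\le\frac{|S|}N+\frac\kappa2$, so $|S|\ge\frac\kappa2N=\theta N$. In the same way, $i_{\le f-1}(y)\ge\kappa$ gives $\ell$ and $S'\subseteq[N]$ with $|S'|\ge\theta N$ such that $B_{y,\ell,s'}$ has density at least $\kappa/2$ for all $s'\in S'$. By the choice of $c$ there are $s\in S$, $s'\in S'$ with $c(s,s')=f$. Put $A=A_{x,z,s}$ and $B=B_{y,\ell,s'}$.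

*Zero correlation.* No $h\in A$, $h'\in B$ satisfy (2) for $\pi$: otherwise man $(x,h,s,z)$ and woman $(y,h',s',\ell)$ would be cross-acceptable of group $f$, and by (7) they would block the stable matching $M$. For $h'\in\Omega^R$ define $h''$ by $h''_i=h'_{\pi(i)}$, and define $g$ by $g(h'')=1_B(h')$. If $T_{z,\ell}^{\otimes R}(h,h'')>0$, then $T_{z,\ell}(h_i,h'_{\pi(i)})>0$ for all $i$, so by Lemma 7 there is no $i$ with $h_i\in X_z$ and $h'_{\pi(i)}\in Y_\ell$; that is, (2) holds for $h,h'$. Hence every term of $\langle1_A,T_{z,\ell}^{\otimes R}g\rangle$ vanishes.

*Decoding.* Both functions have expectation at least $\kappa/2>\kappa/3$. By Theorem DMR some $i$ has $I_i^{\le k}(1_A)\ge\delta$ and $I_i^{\le k}(g)\ge\delta$. The function $g$ is $1_B$ with coordinates renamed: coordinate $i$ of $h''$ is coordinate $\pi(i)$ of $h'$. By uniqueness of the Efron–Stein decomposition, the part $g_S$ corresponds to $(1_B)_{\pi(S)}$, so $I_i^{\le k}(g)=I_{\pi(i)}^{\le k}(1_B)$. Thus $i\in\Lambda(x)$ and $\pi(i)\in\Lambda(y)$, and the constraint is weakly satisfied. $\square$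

**Step 4: what an unconflicted cluster gives.** Here we charge the men of level above $f$ to cross-matched women of the same cluster.

**Claim 10.** If $x\notin J_f$, then $o_{\ge f+1}(x)\le i_{[f,m]}(x)+\kappa$.

**Proof.** In cluster $x$ there are as many core men as core women, and as many local core men as local core women, since local pairs stay inside a gadget. So the nonlocal fractions agree: $\sum_{g=1}^{m+1}o_g(x)=\sum_{g=0}^mi_g(x)$. If $o_{\ge f+1}(x)<\kappa$, we are done. Otherwise $i_{\le f-1}(x)<\kappa$, and since $f\ge1$,
$$o_{\ge f+1}(x)\le\sum_{g=1}^{m+1}o_g(x)=i_{\le f-1}(x)+i_{[f,m]}(x)\le\kappa+i_{[f,m]}(x).\qquad\square$$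

**Step 5: averaging and cancellation.** Let $\mathbb E_x$ be the average over $x\in V$. For $1\le g\le m$ let $F_g=\mathbb E_xo_g(x)=\mathbb E_xi_g(x)$. The two averages agree because each cross-matched pair of group $g$ has one core man and one core woman, and all clusters have equally many of each. Let $F_{m+1}=\mathbb E_xo_{m+1}(x)$, the fraction of bad men. Average Claim 10 over $x\notin J_f$, and use $o_{\ge f+1}\le1$ together with Claim 9 for $x\in J_f$:
$$\sum_{g=f+1}^{m+1}F_g\le\sum_{g=f}^mF_g+\kappa+\gamma .$$
The terms $F_{f+1},\dots,F_m$ occur on both sides. They cancel, and
$$F_{m+1}\le F_f+\kappa+\gamma\qquad(f=1,\dots,m). \tag{8}$$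
So each group must carry almost as much as the bad men. But the groups share the men: $\sum_{f=1}^mF_f\le1$. Summing (8) over $f$ and dividing by $m$ gives $F_{m+1}\le\frac1m+\kappa+\gamma$. By (6), every stable matching in the NO case satisfies
$$|M|\le C\big(1+\tfrac1m+\kappa+\gamma\big). \tag{9}$$

## Choosing the constants

**Proof of Theorem 2.** Let $L\ge2$ and $\varepsilon>0$. Making $\varepsilon$ smaller only strengthens the statement, so assume $\varepsilon<(1-\frac1L)^L$ and put $\rho=1+(1-\frac1L)^L-\varepsilon>1$. Choose first $m$ large, then $\kappa$ small, then (after $N,\delta,k,t$ are fixed) $\gamma,\zeta$ small, so that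
$$\frac{1+(1-\zeta)(1-\frac1L)^L}{1+\frac1m+\kappa+\gamma}>\rho. \tag{10}$$
This is possible, since the left side tends to $1+(1-\frac1L)^L$ as $\frac1m,\kappa,\gamma,\zeta\to0$, and the required sizes of these four numbers depend only on $L$ and $\varepsilon$.

Run an algorithm with performance guarantee $\rho$ on the constructed instance. On YES instances, by (5) and (10), it outputs a stable matching of size at least $|M_{opt}|/\rho>C(1+\frac1m+\kappa+\gamma)$. On NO instances it cannot, by (9). So it distinguishes YES from NO in Lemma 6, which is NP-hard under the UGC. The only ties in the construction are the head ties of length exactly $L$, one in each core woman's list. $\square$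

**Proof of Corollary 3.** Take $L=3$ and $0<\varepsilon<\frac{35}{27}-\frac54$. An algorithm with guarantee $5/4$ on instances whose ties all have length $3$ would have guarantee $\frac{35}{27}-\varepsilon$ on them. By Theorem 2 this would imply P = NP under the UGC. $\square$

**Proof of Corollary 4.** We have $(1-\frac1L)^L\to1/e$ from below as $L\to\infty$. Given $\varepsilon>0$, choose $L$ with $(1-\frac1L)^L>\frac1e-\frac\varepsilon2$. Theorem 2 with $\varepsilon/2$ in place of $\varepsilon$ gives NP-hardness within $1+(1-\frac1L)^L-\frac\varepsilon2>1+\frac1e-\varepsilon$, hence also within $1+\frac1e-\varepsilon$. So, assuming the UGC and P $\ne$ NP, no constant below $1+1/e$ is a performance guarantee, and the quoted algorithm of Lam and Plaxton achieves $1+1/e$. $\square$
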